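# A complete algebra inside $\mathcal P(\omega)/\mathrm{Fin}$ that is not $\sigma$-centered

## 1. $\sigma$-centered algebras and embeddings that lift to $\mathcal P(\omega)$

All Boolean algebras below are nontrivial ($0\ne1$). An *embedding* is an injective Boolean homomorphism; it preserves $0$ and $1$. The algebra $\mathcal P(\omega)/\mathrm{Fin}$ consists of the subsets of $\omega$ modulo finite sets, and $[A]$ is the class of $A$. For a countably infinite set $I$, clearly $\mathcal P(I)/\mathrm{Fin}\cong\mathcal P(\omega)/\mathrm{Fin}$.

**Definition.** A subset $C$ of a Boolean algebra is *centered* if every finite subset of $C$ has nonzero meet, and *linked* if any two elements of $C$ have nonzero meet. The algebra $\mathcal B$ is *$\sigma$-centered* (*$\sigma$-linked*) if $\mathcal B\setminus\{0\}$ is a union of countably many centered (linked) sets. It is *ccc* if it has no uncountable family of pairwise disjoint nonzero elements.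

Thus $\sigma$-centered implies $\sigma$-linked, and $\sigma$-linked implies ccc. For example, $\mathcal P(\omega)$ is $\sigma$-centered: take $C_n=\{b: n\in b\}$. The algebra $\mathcal P(\omega_1)$ is not even $\sigma$-linked, because the singletons are uncountably many and pairwise disjoint.

Which algebras embed into $\mathcal P(\omega)/\mathrm{Fin}$? Here is the case that is easy.

**Proposition 1.** (a) Every $\sigma$-centered algebra $\mathcal B$ embeds into $\mathcal P(\omega)/\mathrm{Fin}$. The embedding can be taken of the form $b\mapsto[\varphi(b)]$ for a homomorphism $\varphi:\mathcal B\to\mathcal P(\omega)$. (b) Conversely, if some embedding of $\mathcal B$ into $\mathcal P(\omega)/\mathrm{Fin}$ has the form $b\mapsto[\varphi(b)]$ with $\varphi:\mathcal B\to\mathcal P(\omega)$ a homomorphism, then $\mathcal B$ is $\sigma$-centered.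

*Proof.* (a) Let $\mathcal B\setminus\{0\}=\bigcup_nC_n$ with $C_n$ centered. A centered set extends to an ultrafilter, so extend each nonempty $C_n$ to an ultrafilter. List these ultrafilters as $(u_k)_{k<\omega}$ so that each one occurs infinitely often, and put $\varphi(b)=\{k:b\in u_k\}$. This is a homomorphism because each $u_k$ is an ultrafilter. If $b\ne0$, then $b$ lies in some $C_n$, hence in infinitely many $u_k$, so $[\varphi(b)]\neq0$. A homomorphism that sends only $0$ to $0$ is injective.

(b) For each $k$ the set $u_k=\{b:k\in\varphi(b)\}$ is an ultrafilter on $\mathcal B$. If $b\neq0$, then $\varphi(b)$ is infinite, in particular nonempty, so $b\in u_k$ for some $k$. The $u_k$ are countably many centered sets that cover $\mathcal B\setminus\{0\}$. $\square$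

For $\mathcal B=\mathcal P(\omega)$, part (a) reads as follows. Split $\omega$ into infinitely many infinite pieces $A_n$ and send $X\subseteq\omega$ to the class of $\bigcup_{n\in X}A_n$.

What changes in general? An embedding into $\mathcal P(\omega)/\mathrm{Fin}$ assigns to each $b$ a set only up to finite error. If one can choose the sets so that they form a homomorphism, the algebra is $\sigma$-centered, and that is the end of it. So the issue is whether a *complete* algebra can sit inside $\mathcal P(\omega)/\mathrm{Fin}$ with errors that cannot be removed.

## 2. Dow's question in algebraic and topological form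

Dow's question is this: is it consistent with ZFC that a complete Boolean algebra $\mathcal B$ embeds into $\mathcal P(\omega)/\mathrm{Fin}$ if and only if it is $\sigma$-centered?

There is an equivalent topological form. Let $\omega^*=\beta\omega\setminus\omega$, the Stone space of $\mathcal P(\omega)/\mathrm{Fin}$. All spaces are Hausdorff. A space is *extremely disconnected* if the closure of every open set is open. The question becomes: is it consistent that every extremely disconnected compact continuous image of $\omega^*$ is separable? The translation rests on three facts.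

* *Compact extremely disconnected spaces are the Stone spaces of complete algebras.* Let $K$ be the Stone space of a complete $\mathcal B$, and write $[b]$ for the clopen set of $b$. If $W=\bigcup_i[b_i]$ is open and $b=\bigvee_ib_i$, then $W\subseteq[b]$. A nonempty clopen $[c]\subseteq[b]$ disjoint from $W$ would give $c\wedge b_i=0$ for all $i$, hence $c=c\wedge b=0$. So $W$ is dense in $[b]$, and $\overline W=[b]$ is open. Conversely, let $K$ be compact and extremely disconnected. If $x\in W$ with $W$ open, regularity gives an open $V$ with $x\in V\subseteq\overline V\subseteq W$, and $\overline V$ is clopen. So clopen sets form a base and $K$ is the Stone space of its clopen algebra. That algebra is complete, since the join of a family is the closure of its union.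
* *Stone duality.* Embeddings $\mathcal B\to\mathcal P(\omega)/\mathrm{Fin}$ correspond to continuous surjections of $\omega^*$ onto the Stone space of $\mathcal B$.
* *$\mathcal B$ is $\sigma$-centered iff its Stone space $K$ is separable.* If $\{z_n\}$ is dense in $K$, the ultrafilters $z_n$ cover $\mathcal B\setminus\{0\}$. If centered sets $C_n$ cover $\mathcal B\setminus\{0\}$, ultrafilters $z_n\supseteq C_n$ (for $C_n\ne\emptyset$) meet every nonempty clopen set.

Since "$\sigma$-centered implies embeds" is always true (Proposition 1), the statement asked about says exactly that every complete algebra that embeds is $\sigma$-centered. We shall prove that ZFC refutes it.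

**Theorem A (ZFC).** There is a complete ccc Boolean algebra $\mathcal B$ which embeds into $\mathcal P(\omega)/\mathrm{Fin}$ such that for no $b\neq0$ is $\mathcal B{\upharpoonright}b$ $\sigma$-linked. In particular $\mathcal B$ is not $\sigma$-centered.

Here $\mathcal B{\upharpoonright}b=\{c\in\mathcal B: c\le b\}$. So the answer to Dow's question is no.

## 3. Local liftings along an $\omega_1$-chain of subalgebras

By Proposition 1(b) the embedding we want has no lifting on all of $\mathcal B$. The next best thing is a lifting on each piece of $\mathcal B$, with finite disagreement between pieces.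

**Lemma 2.** Let $\mathcal B=\bigcup_{\alpha<\omega_1}\mathcal B_\alpha$, where the $\mathcal B_\alpha$ are subalgebras and $\mathcal B_\alpha\subseteq\mathcal B_\beta$ for $\alpha<\beta$. Let $I$ be countably infinite and let $\Phi_\alpha:\mathcal B_\alpha\to\mathcal P(I)$ be homomorphisms such that

(i) for $\alpha<\beta$ and $b\in\mathcal B_\alpha$ the sets $\Phi_\alpha(b)$ and $\Phi_\beta(b)$ differ by a finite set;

(ii) $\Phi_\alpha(b)$ is infinite whenever $0\ne b\in\mathcal B_\alpha$.

Then $\Phi(b)=[\Phi_\alpha(b)]$, for any $\alpha$ with $b\in\mathcal B_\alpha$, defines an embedding of $\mathcal B$ into $\mathcal P(I)/\mathrm{Fin}$.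

*Proof.* By (i) the class does not depend on $\alpha$. Any two elements of $\mathcal B$ lie in a common $\mathcal B_\alpha$, so $\Phi$ is a homomorphism. By (ii) only $0$ goes to $0$. $\square$

A homomorphism $\Phi_\alpha:\mathcal B_\alpha\to\mathcal P(I)$ is the same thing as a family of ultrafilters $(x^\alpha_i)_{i\in I}$ on $\mathcal B_\alpha$, via $\Phi_\alpha(b)=\{i:b\in x^\alpha_i\}$. The sensible first attempt is to build, for each fixed $i$, an increasing chain of ultrafilters: $x^\beta_i\cap\mathcal B_\alpha=x^\alpha_i$ for *all* $\alpha<\beta$. This cannot work for the algebra we want. If the chains increase everywhere, then $\Phi_\alpha(b)=\Phi_\beta(b)$ always, the $\Phi_\alpha$ unite to a lifting on $\mathcal B$, and $\mathcal B$ is $\sigma$-centered by Proposition 1(b). So each index $i$ must respect only some pairs $\alpha<\beta$, while each pair must be respected by all but finitely many indices.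

Uncountable length is also necessary. Suppose $\mathcal B=\bigcup_{n<\omega}\mathcal B_n$ and each $\mathcal B_n\setminus\{0\}$ is covered by countably many ultrafilters of $\mathcal B_n$. Extending all these to $\mathcal B$ gives countably many ultrafilters that cover $\mathcal B\setminus\{0\}$.

We need two things: an algebra with such a decomposition that is not $\sigma$-linked, and a bookkeeping device on $\omega_1$ that says which index respects which pair.

## 4. Trees, finite antichains, and conditions with promises

**Definition.** A *tree* is a poset $T$ in which $\{s:s<t\}$ is well ordered for every $t$; its order type is $\mathrm{ht}(t)$. Several minimal elements are allowed. $T_\alpha$, $T_{<\alpha}$, $T_{\le\alpha}$ are the sets of nodes of height $=\alpha$, $<\alpha$, $\le\alpha$. For $\alpha\le\mathrm{ht}(t)$, $t{\upharpoonright}\alpha$ is the unique $s\le t$ of height $\alpha$. An *antichain of $T$* is a set of pairwise incomparable nodes, and $T$ is *special* if it is a union of countably many antichains.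

Any tree of countable height, in the sense that all heights are below a fixed $\delta<\omega_1$, is special, because its levels $T_\alpha$ are antichains. In Section 11 we meet a tree with countable heights that is not special.

A nonspecial tree should produce a non-$\sigma$-linked algebra as follows: attach to each node $t$ a nonzero element $a_t$ so that $s<t$ implies $a_s\wedge a_t=0$. A cover by countably many linked sets then sorts the nodes into countably many antichains.

The first poset to try is the set $Q$ of finite antichains of $T$, ordered by reverse inclusion, with $a_t$ the element of $\{t\}$. Write $e_Q:Q\to RO(Q)\setminus\{0\}$ for the canonical map (recalled below). One would decompose by $Q_\alpha=\{q\in Q:q\subseteq T_{<\alpha}\}$ and hope that joins of elements of $e_Q[Q_\alpha]$ form a subalgebra. They do not. Let $t$ be a node with $\mathrm{ht}(t)\ge\alpha\ge1$ and $X=\{\{s\}:s<t,\ \mathrm{ht}(s)<\alpha\}\subseteq Q_\alpha$.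

* $\{t\}$ is incompatible with every member of $X$, so the complement $c$ of $\bigvee e_Q[X]$ satisfies $c\ge e_Q(\{t\})>0$.
* Every $q\in Q_\alpha$ is compatible with some member of $X$. If $q$ contains some $s<t$, then $q$ is compatible with $\{s\}\in X$. Otherwise let $\gamma<\alpha$ be the largest height of a node of $q$ ($\gamma=0$ if $q=\emptyset$) and $s=t{\upharpoonright}\gamma$. A node of $q$ comparable with $s$ would be $\le s$, as its height is at most $\gamma$, hence $<t$, which is excluded. So $q\cup\{s\}\in Q$.

Hence $c\ne0$, but no $q\in Q_\alpha$ has $e_Q(q)\le c$, so $c$ is not a join of elements of $e_Q[Q_\alpha]$. What level $\alpha$ should remember of $t$ is that *nothing strictly below $t$ is chosen*, and no finite antichain in $T_{<\alpha}$ says that. The remedy is to let conditions make such promises explicitly.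

**Standing assumption (Sections 4–10).** $T\ne\emptyset$ is a tree with $|T|\le\mathfrak c$, all heights $<\omega_1$, and no uncountable chains.

**Definition.** $P=P(T)$ is the set of pairs $p=(F,H)$ of finite sets $F\subseteq H\subseteq T$ such that there are no $s\in F$, $t\in H$ with $s<t$. The order is $(F',H')\le(F,H)$ iff $F'\supseteq F$ and $H'\supseteq H$. Unions $p\cup q$ are componentwise.

Read $s\in F$ as "$s$ is chosen" and $t\in H$ as "I promise that no node strictly below $t$ is chosen". If $p,q$ have a common extension, then $p\cup q$ is componentwise contained in it, so $p\cup q\in P$. Hence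

$$p,q\text{ are compatible}\iff p\cup q\in P. \tag{1}$$

Concretely, $p,q$ are incompatible iff a node chosen by one lies strictly below a promise node of the other.

**The algebra.** $\mathcal B(T)=RO(P)$ is the complete algebra of regular open subsets of $P$, where the sets $\{q:q\le p\}$ are basic open. The canonical map $e:P\to\mathcal B(T)\setminus\{0\}$ sends $p$ to the interior of the closure of $\{q:q\le p\}$. We use the textbook facts that $e$ preserves order, that its range is dense (every $b\neq0$ has some $e(p)\le b$), and that $p,q$ are incompatible iff $e(p)\wedge e(q)=0$. Note $e((\emptyset,\emptyset))=1$.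

**Small examples.** If $T$ is an antichain, any two conditions are compatible and $\mathcal B(T)=\{0,1\}$. Next let $T$ be the chain $s_0<s_1<s_2<\cdots$ of type $\omega$. The condition $p_n=(\{s_n\},\{s_0,\dots,s_n\})$ has no proper extension: no second node can be chosen, and no promise above $s_n$ can be made. So $e(p_n)$ is an atom, because if $0\neq b\le e(p_n)$ and $e(r)\le b$, then $r$ is compatible with $p_n$, hence $p_n\le r$ and $e(p_n)\le e(r)\le b$. Every condition extends to some $p_n$: if $F=\{s_n\}$, then $H\subseteq\{s_0,\dots,s_n\}$, and if $F=\emptyset$, choose $s_n$ above all of $H$. The $p_n$ are pairwise incompatible, so $\mathcal B(T)\cong\mathcal P(\omega)$. Under this identification $e((\{s_n\},H))=\{n\}$, and $e((\emptyset,H))=\{n:n\ge k\}$ if $s_k$ is the top node of $H$. If instead $T$ were a chain of type $\omega_1$, the conditions $(\{t\},\{t\})$ would be uncountably many and pairwise incompatible. This is why we forbid uncountable chains.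

**Theorem B (ZFC).** For every $T$ as in the standing assumption, $\mathcal B(T)$ is ccc and embeds into $\mathcal P(\omega)/\mathrm{Fin}$. Moreover, $\mathcal B(T)$ is $\sigma$-centered iff it is $\sigma$-linked iff $T$ is special.

The map $e$ need not be injective, so we record what survives.

**Lemma 3.** (a) If $e(r)\le e(q)$, then $r,q$ are compatible. (b) If $e(p_1)\wedge\dots\wedge e(p_k)\neq0$, then $p_1\cup\dots\cup p_k\in P$ and $e(p_1\cup\dots\cup p_k)=e(p_1)\wedge\dots\wedge e(p_k)$.

*Proof.* (a) $e(r)\wedge e(q)=e(r)\ne0$.

(b) By iteration it suffices to treat two conditions $p,q$. They are compatible, so $p\cup q\in P$ by (1), and $e(p\cup q)\le e(p)\wedge e(q)$. If the inequality is strict, density gives $r$ with $e(r)\le (e(p)\wedge e(q))-e(p\cup q)$. By (a), $r\cup p\in P$. Now $e(r\cup p)\le e(r)\le e(q)$, so by (a) again $r\cup p\cup q\in P$. But then $0\ne e(r\cup p\cup q)\le e(r)\wedge e(p\cup q)=0$, a contradiction. $\square$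

## 5. The countable chain condition

This step serves two purposes: it is part of Theorem B, and it makes every element of $\mathcal B(T)$ visible at a countable stage.

**Lemma 4.** $P$ has no uncountable family of pairwise incompatible conditions. Hence $\mathcal B(T)$ is ccc.

*Proof.* Suppose $p_\xi=(F_\xi,H_\xi)$, $\xi<\omega_1$, are pairwise incompatible. By the $\Delta$-system lemma, thin out so that $H_\xi\cap H_\eta=R$ for all $\xi\ne\eta$, the set $F_\xi\cap R$ is constant, and $|H_\xi\setminus R|=n$ is constant.

For $\xi\ne\eta$, incompatibility is witnessed by some $s<t$ with $s$ chosen by one condition and $t$ a promise of the other, say $s\in F_\xi$, $t\in H_\eta$. Then $s\notin R$, for otherwise $s\in F_\xi\cap R=F_\eta\cap R$, and $s<t$ contradicts $p_\eta\in P$. Also $t\notin R$, for otherwise $t\in H_\xi$, contradicting $p_\xi\in P$. So $n\ge1$. Writing $H_\xi\setminus R=\{d_\xi(i):i<n\}$, we get: for all $\xi\ne\eta$ some $d_\xi(i)$ is comparable with some $d_\eta(j)$.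

Let $U$ be an ultrafilter on $\omega_1$ all of whose members are uncountable. For fixed $\xi$, the set $\omega_1\setminus\{\xi\}\in U$ is the union over the finitely many pairs $(i,j)$ of the sets $\{\eta\neq\xi:d_\xi(i),d_\eta(j)\text{ comparable}\}$, so one of these is in $U$. Choose a pair $(i,j)$ that works for all $\xi$ in an uncountable set $Z$, and let $S_\xi\in U$ be the corresponding set.

Let $\xi,\xi'\in Z$. The set $S_\xi\cap S_{\xi'}$ is in $U$, hence uncountable. The nodes $d_\eta(j)$ are distinct for distinct $\eta$, and a node has only countably many predecessors. So only countably many $\eta$ have $d_\eta(j)\le d_\xi(i)$ or $d_\eta(j)\le d_{\xi'}(i)$. Pick $\eta\in S_\xi\cap S_{\xi'}$ outside these. Then $d_\eta(j)$ is above both $d_\xi(i)$ and $d_{\xi'}(i)$, and two predecessors of one node are comparable. Thus $\{d_\xi(i):\xi\in Z\}$ is an uncountable chain, a contradiction.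

Finally, if $b_\xi$ ($\xi<\omega_1$) were pairwise disjoint and nonzero in $\mathcal B(T)$, conditions $p_\xi$ with $e(p_\xi)\le b_\xi$ would be pairwise incompatible. $\square$

## 6. Restriction to level $\alpha$ and the subalgebras $\mathcal B_\alpha$

This step produces the decomposition needed in Lemma 2 and shows that promises repair the defect of Section 4. For $\alpha<\omega_1$ let
$$P_\alpha=\{(F,H)\in P:F\subseteq T_{<\alpha},\ H\subseteq T_{\le\alpha}\}.$$
Promises may be made one level higher than choices. Then $P_\alpha\subseteq P_\beta$ for $\alpha<\beta$, $\bigcup_\alpha P_\alpha=P$, and if $p,q\in P_\alpha$ are compatible, $p\cup q\in P_\alpha$. For $p=(F,H)\in P$ put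
$$p{\upharpoonright}\alpha=\bigl(F\cap T_{<\alpha},\ (H\cap T_{<\alpha})\cup\{t{\upharpoonright}\alpha:t\in H,\ \mathrm{ht}(t)\ge\alpha\}\bigr).$$
Every node of the second part is $\le$ some $t\in H$. So a chosen node strictly below it would be strictly below $t$, which is impossible; hence $p{\upharpoonright}\alpha\in P_\alpha$. In the chain of type $\omega$, for instance, $(\{s_5\},\{s_0,s_5\}){\upharpoonright}2=(\emptyset,\{s_0,s_2\})$.

Three identities follow from the definition:
$$p{\upharpoonright}\beta=p\ (p\in P_\beta),\qquad (p{\upharpoonright}\gamma){\upharpoonright}\alpha=p{\upharpoonright}\alpha\ (\alpha\le\gamma),\qquad \Bigl(\bigcup_ip_i\Bigr){\upharpoonright}\alpha=\bigcup_i(p_i{\upharpoonright}\alpha). \tag{2}$$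
In the first, nodes of height exactly $\beta$ restrict to themselves. In the second, a node $t\in H$ of height $\ge\gamma$ contributes $(t{\upharpoonright}\gamma){\upharpoonright}\alpha=t{\upharpoonright}\alpha$, one of height in $[\alpha,\gamma)$ contributes $t{\upharpoonright}\alpha$, and lower ones are unchanged. The third holds for finite unions that lie in $P$, because the definition works node by node.

**Lemma 5.** If $q\in P_\alpha$ and $q\le p{\upharpoonright}\alpha$, then $p,q$ are compatible.

*Proof.* Let $p=(F,H)$, $q=(F',H')$. Suppose $s<t$ with $s\in F\cup F'$, $t\in H\cup H'$. The cases $s\in F,t\in H$ and $s\in F',t\in H'$ are excluded by $p,q\in P$.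

Let $s\in F'$, $t\in H$. Then $\mathrm{ht}(s)<\alpha$. If $\mathrm{ht}(t)<\alpha$, then $t$ is in the second part of $p{\upharpoonright}\alpha$, hence in $H'$, which is excluded. If $\mathrm{ht}(t)\ge\alpha$, then $t{\upharpoonright}\alpha\in H'$ and $s<t{\upharpoonright}\alpha$, contradicting $q\in P$.

Let $s\in F$, $t\in H'$. Then $\mathrm{ht}(s)<\mathrm{ht}(t)\le\alpha$, so $s\in F\cap T_{<\alpha}\subseteq F'$, which is excluded. So $p\cup q\in P$. $\square$

Let $\mathcal B_\alpha=\{\bigvee e[X]:X\subseteq P_\alpha\}\subseteq\mathcal B(T)$.

**Lemma 6.** (a) $\mathcal B_\alpha$ is a subalgebra of $\mathcal B(T)$, and every nonzero $a\in\mathcal B_\alpha$ is $\ge e(r)$ for some $r\in P_\alpha$. (b) $\mathcal B_\alpha\subseteq\mathcal B_\beta$ for $\alpha<\beta$, and $\mathcal B(T)=\bigcup_{\alpha<\omega_1}\mathcal B_\alpha$. (c) If $a\in\mathcal B_\alpha$, $p\in P$ and $a\wedge e(p{\upharpoonright}\alpha)\neq0$, then $a\wedge e(p)\ne0$.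

*Proof.* (a) The second claim is clear, $\mathcal B_\alpha$ is closed under joins, and it contains $0=\bigvee\emptyset$ and $1=e((\emptyset,\emptyset))$. It remains to treat complements. Let $X\subseteq P_\alpha$ and let $Y$ be the set of $q\in P_\alpha$ incompatible with every element of $X$. Then $\bigvee e[X]\wedge\bigvee e[Y]=0$. We claim that $\bigvee e[X]\vee\bigvee e[Y]=1$, so that $\bigvee e[Y]$ is the complement. If not, some $p\in P$ has $e(p)$ disjoint from $e(q)$ for all $q\in X\cup Y$. If $p{\upharpoonright}\alpha\in Y$, then Lemma 5 with $q=p{\upharpoonright}\alpha$ says that $p$ is compatible with a member of $Y$, a contradiction. If $p{\upharpoonright}\alpha\notin Y$, then $p{\upharpoonright}\alpha$ is compatible with some $x\in X$. The condition $q=x\cup p{\upharpoonright}\alpha$ is in $P_\alpha$ and below $p{\upharpoonright}\alpha$, so $q$ is compatible with $p$ by Lemma 5. Hence $e(p)\wedge e(x)\ge e(p)\wedge e(q)\neq0$, a contradiction.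

(b) The inclusion is clear. Given $b\in\mathcal B(T)$, let $X$ be a maximal set of pairwise incompatible conditions $p$ with $e(p)\le b$. Then $\bigvee e[X]=b$, since otherwise some $p$ with $e(p)\le b-\bigvee e[X]$ could be added to $X$. By Lemma 4, $X$ is countable, so $X\subseteq P_\alpha$ for some $\alpha<\omega_1$, and $b\in\mathcal B_\alpha$.

(c) Since $a\wedge e(p{\upharpoonright}\alpha)$ is a nonzero element of $\mathcal B_\alpha$, by (a) there is $r\in P_\alpha$ with $e(r)\le a\wedge e(p{\upharpoonright}\alpha)$. By Lemma 3(a), $r'=r\cup p{\upharpoonright}\alpha\in P_\alpha$. By Lemma 5, $r'$ is compatible with $p$. So $0\neq e(r')\wedge e(p)\le a\wedge e(p)$. $\square$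

In the chain of type $\omega$, where $\mathcal B(T)=\mathcal P(\omega)$, the algebra $\mathcal B_n$ for finite $n$ has the atoms $\{0\},\dots,\{n-1\}$ and $\{k:k\ge n\}$. The last one is $e((\emptyset,\{s_n\}))$, a pure promise.

## 7. Coherent injections and the relations $<_m$

This step builds the bookkeeping device of Section 3. We want relations $<_m$ ($m<\omega$) on $\omega_1$ such that each pair $\alpha<\beta$ satisfies $\alpha<_m\beta$ for all but finitely many $m$, while for fixed $m$ each $\beta$ has only finitely many $<_m$-predecessors, arranged so that one can do recursion along them. Write $f=^*g$ if $f,g$ differ at only finitely many points of their common domain.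

**Lemma 7.** There are injections $c_\alpha:\alpha\to\omega$ ($\alpha<\omega_1$) with $c_\beta{\upharpoonright}\alpha=^*c_\alpha$ for $\alpha<\beta$.

*Proof.* By recursion, keeping also $\omega\setminus\mathrm{ran}(c_\alpha)$ infinite. Start with $c_0=\emptyset$; at a successor, let $c_{\alpha+1}$ extend $c_\alpha$ by giving $\alpha$ an unused value. Let $\lambda$ be a limit and $\alpha_0<\alpha_1<\cdots$ cofinal in $\lambda$. We build injections $t_n:\alpha_n\to\omega$, each extending the previous one, with $t_n=^*c_{\alpha_n}$. Let $t_0=c_{\alpha_0}$.

Given $t_n$, we have $t_n=^*c_{\alpha_{n+1}}{\upharpoonright}\alpha_n$. Let $D$ be the set of $\xi\in[\alpha_n,\alpha_{n+1})$ with $c_{\alpha_{n+1}}(\xi)\in\mathrm{ran}(t_n)$. If $c_{\alpha_{n+1}}(\xi)=t_n(\eta)$ with $\eta<\alpha_n$, then $t_n(\eta)\ne c_{\alpha_{n+1}}(\eta)$ since $c_{\alpha_{n+1}}$ is injective. So $\eta$ is one of finitely many points, and $D$ is finite. Let $t_{n+1}$ extend $t_n$, agree with $c_{\alpha_{n+1}}$ on $[\alpha_n,\alpha_{n+1})\setminus D$, and give the points of $D$ distinct values outside $\mathrm{ran}(t_n)\cup\mathrm{ran}(c_{\alpha_{n+1}})$. Such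 values exist because $\mathrm{ran}(t_n)\setminus\mathrm{ran}(c_{\alpha_{n+1}})$ is finite and $\mathrm{ran}(c_{\alpha_{n+1}})$ is coinfinite. Then $t_{n+1}$ is injective and $t_{n+1}=^*c_{\alpha_{n+1}}$.

The function $t=\bigcup_nt_n:\lambda\to\omega$ is injective, and $t{\upharpoonright}\alpha=^*c_\alpha$ for all $\alpha<\lambda$: take $n$ with $\alpha<\alpha_n$ and use $t{\upharpoonright}\alpha_n=t_n=^*c_{\alpha_n}$. To make the range coinfinite, put $c_\lambda(\alpha_n)=t(\alpha_{2n})$ and $c_\lambda(\xi)=t(\xi)$ for other $\xi$. This is injective and misses all $t(\alpha_{2n+1})$. For $\alpha<\lambda$ only finitely many $\alpha_n$ are below $\alpha$, so $c_\lambda{\upharpoonright}\alpha=^*t{\upharpoonright}\alpha=^*c_\alpha$. $\square$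

For $m<\omega$ let $\beta_m=\{\xi<\beta:c_\beta(\xi)<m\}$, so $|\beta_m|\le m$. Define
$$\alpha<_m\beta\iff\alpha\in\beta_m\ \text{ and }\ \beta_m\cap\alpha=\alpha_m. \tag{3}$$

The second clause is needed. Suppose $c_\omega(k)=2k$, and $c_{\omega+1}(\omega)=1$, $c_{\omega+1}(0)=3$, $c_{\omega+1}(k)=2k$ for $1\le k<\omega$. These are injective with coinfinite range and agree on $\omega$ except at $0$. For $m=2$ we have $0\in\omega_2$ and $\omega\in(\omega+1)_2$ but $0\notin(\omega+1)_2$, so the relation "$\alpha\in\beta_m$" alone is not transitive. Here $\omega<_m\omega+1$ holds exactly for $m\ge4$: the clause $\omega\in(\omega+1)_m$ needs $m\ge2$, and the sets $(\omega+1)_m\cap\omega$ and $\omega_m$ disagree at $0$ for $m=2,3$ and agree for $m\ge4$.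

**Lemma 8.** (a) $<_m$ is transitive. (b) If $\alpha<\alpha'$ and $\alpha,\alpha'<_m\beta$, then $\alpha<_m\alpha'$. (c) Each $\beta$ has at most $m$ $<_m$-predecessors. (d) If $\alpha<\beta<\omega_1$, then $\alpha<_m\beta$ for all but finitely many $m$.

*Proof.* (a) Let $\gamma<_m\alpha<_m\beta$. Then $\gamma\in\alpha_m=\beta_m\cap\alpha\subseteq\beta_m$, and $\beta_m\cap\gamma=(\beta_m\cap\alpha)\cap\gamma=\alpha_m\cap\gamma=\gamma_m$.

(b) $\alpha\in\beta_m\cap\alpha'=\alpha'_m$, and $\alpha'_m\cap\alpha=\beta_m\cap\alpha'\cap\alpha=\beta_m\cap\alpha=\alpha_m$.

(c) All predecessors lie in $\beta_m$.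

(d) Let $m>c_\beta(\alpha)$ exceed the values $c_\alpha(\xi),c_\beta(\xi)$ at the finitely many $\xi<\alpha$ where these differ. Then $\alpha\in\beta_m$. For $\xi<\alpha$, either $c_\alpha(\xi)=c_\beta(\xi)$ or both values are below $m$; in either case $\xi\in\beta_m\iff\xi\in\alpha_m$. $\square$

Let $\ell_m(\alpha)$ be the number of $<_m$-predecessors of $\alpha$. If $\alpha<_m\beta$, then $\alpha$ together with its predecessors are predecessors of $\beta$ by (a), so (c) gives $\ell_m(\alpha)<m$.

## 8. Extending an ultrafilter from $\mathcal B_\alpha$ to $\mathcal B_\beta$ with instructions for level $\alpha$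

An index with first coordinate $m$ will carry an ultrafilter on $\mathcal B_\beta$ that extends the one on $\mathcal B_\alpha$ whenever $\alpha<_m\beta$. So $x^\beta$ is obtained from $x^\alpha$, where $\alpha$ is the largest $<_m$-predecessor of $\beta$. The algebra $\mathcal B_\alpha$ knows no choices at level $\alpha$ itself, and the extension must decide them. An instruction is a set $u\subseteq T_\alpha$: choose the nodes in $u$ when possible, and for nodes of $T_\alpha$ outside $u$ keep promises above them. This step shows that instructions can be followed consistently.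

**Definition.** Let $\alpha<\beta$ and $u\subseteq T_\alpha$. A condition $p=(F,H)\in P_\beta$ is *$(\alpha,u)$-good* if every $s\in F$ with $\mathrm{ht}(s)\ge\alpha$ has height exactly $\alpha$ and lies in $u$, and $t{\upharpoonright}\alpha\notin u$ for every $t\in H$ with $\mathrm{ht}(t)>\alpha$.

**Lemma 9.** Let $x$ be an ultrafilter on $\mathcal B_\alpha$, $\alpha<\beta$, $u\subseteq T_\alpha$. There is an ultrafilter $y$ on $\mathcal B_\beta$ with $y\cap\mathcal B_\alpha=x$ such that $e(p)\in y$ for every $(\alpha,u)$-good $p\in P_\beta$ with $e(p{\upharpoonright}\alpha)\in x$.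

*Proof.* We show that $x\cup\{e(p):p\text{ good},\ e(p{\upharpoonright}\alpha)\in x\}$ is centered. Take good $p_i=(F_i,H_i)$, $i<k$, with $e(p_i{\upharpoonright}\alpha)\in x$, and $a\in x$ (finitely many elements of $x$ can be replaced by their meet). The meet of the $e(p_i{\upharpoonright}\alpha)$ is in $x$, hence nonzero, so by Lemma 3(b) $q=\bigcup_ip_i{\upharpoonright}\alpha$ is in $P$, thus in $P_\alpha$, and $e(q)\in x$. Let $p=\bigcup_ip_i=(F,H)$.

*Claim: $p\in P$.* Suppose $s\in F_i$, $t\in H_j$, $s<t$. If $\mathrm{ht}(s)<\alpha$, then $s$ is in the first part of $q$. The second part of $q$ contains $t$ if $\mathrm{ht}(t)<\alpha$, and $t{\upharpoonright}\alpha>s$ otherwise. Either way $q\in P$ is contradicted. If $\mathrm{ht}(s)\ge\alpha$, goodness of $p_i$ gives $\mathrm{ht}(s)=\alpha$ and $s\in u$. Then $\mathrm{ht}(t)>\alpha$ and $t{\upharpoonright}\alpha=s\in u$, contradicting goodness of $p_j$.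

So $p\in P_\beta$, and $p{\upharpoonright}\alpha=q$ by (2). Since $a\wedge e(q)\in x$ is nonzero, $a\wedge e(p)\neq0$ by Lemma 6(c). As $e(p)\le e(p_i)$ for all $i$, the set is centered. It is contained in $\mathcal B_\beta$; let $y$ be an ultrafilter of $\mathcal B_\beta$ that extends it. Then $y\cap\mathcal B_\alpha$ is a proper filter containing the ultrafilter $x$, so it equals $x$. $\square$

In the chain of type $\omega$, take $\alpha=n$, $\beta=n+1$, and let $x$ be generated by the atom $\{k:k\ge n\}$ of $\mathcal B_n$. With $u=\{s_n\}$, the condition $(\{s_n\},\{s_n\})$ is good and restricts to $(\emptyset,\{s_n\})$, so $y$ contains $\{n\}$. With $u=\emptyset$, the condition $(\emptyset,\{s_{n+1}\})$ is good with the same restriction, so $y$ contains $\{k:k\ge n+1\}$. The instruction decides which way to go.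

## 9. Ultrafilters guided by finitely many instructions

Here we define the ultrafilters and prove that every nonzero element is caught. There is a tension. Level $T_\alpha$ may have size $\mathfrak c$, so there are many possible instructions. But the pairs $\alpha<\beta$ with $\alpha\not<_m\beta$ produce errors at *all* indices with first coordinate $m$, and errors must be finite; so only finitely many instructions may be used for each $m$. The way out is to describe nodes by the first $m$ bits of a real.

Fix injections $\varphi_\alpha:T_\alpha\to2^\omega$, possible since $|T|\le\mathfrak c$. For $w\subseteq2^m$ let $u_\alpha(w)=\{t\in T_\alpha:\varphi_\alpha(t){\upharpoonright}m\in w\}$. Let $I_m$ be the **finite** set of all functions $\tau:m\to\mathcal P(2^m)$. We read $\tau(i)$ as the instruction for the predecessor that has exactly $i$ predecessors itself.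

**Construction.** For $m<\omega$, $\tau\in I_m$, define ultrafilters $x^\beta_{m,\tau}$ on $\mathcal B_\beta$ by recursion on $\beta<\omega_1$.

* If $\beta$ has no $<_m$-predecessor, let $x^\beta_{m,\tau}$ be an ultrafilter containing all $e((\emptyset,H))$ for finite $H\subseteq T_{\le\beta}$. These pairs lie in $P_\beta$, and $(\emptyset,H_1)\cup\dots\cup(\emptyset,H_k)=(\emptyset,H_1\cup\dots\cup H_k)$ is again such a pair, so the set is centered.
* Otherwise let $\alpha$ be the largest $<_m$-predecessor of $\beta$, and let $x^\beta_{m,\tau}$ be a $y$ as in Lemma 9 for $x=x^\alpha_{m,\tau}$ and $u=u_\alpha(\tau(\ell_m(\alpha)))$. This makes sense because $\ell_m(\alpha)<m$.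

Then
$$\gamma<_m\beta\ \Longrightarrow\ x^\beta_{m,\tau}\cap\mathcal B_\gamma=x^\gamma_{m,\tau}\quad\text{for all }\tau\in I_m. \tag{4}$$
We prove this by induction on $\beta$. Let $\alpha$ be the largest $<_m$-predecessor of $\beta$. If $\gamma=\alpha$, this is part of the construction. If $\gamma<\alpha$, then $\gamma<_m\alpha$ by Lemma 8(b), so $x^\beta_{m,\tau}\cap\mathcal B_\gamma=x^\alpha_{m,\tau}\cap\mathcal B_\gamma=x^\gamma_{m,\tau}$.

**Lemma 10.** If $0\neq b\in\mathcal B_\beta$, then for all but finitely many $m$ there is $\tau\in I_m$ with $b\in x^\beta_{m,\tau}$.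

*Proof.* By Lemma 6(a) we may assume $b=e(p)$, $p=(F,H)\in P_\beta$. The plan is to choose $m$ so large that all relevant heights are $<_m$-predecessors of $\beta$ and all relevant nodes are told apart by $m$ bits, and then to let $\tau$ describe $p$ level by level.

**Choice of $m$.** Let $h=\{\mathrm{ht}(t):t\in H\}\cap\beta$, a finite set. For all but finitely many $m$ the following holds for every $\alpha\in h$: $\alpha<_m\beta$ (Lemma 8(d)), and $t\mapsto\varphi_\alpha(t){\upharpoonright}m$ is injective on the finite set $\{t{\upharpoonright}\alpha:t\in H,\ \mathrm{ht}(t)\ge\alpha\}$. Fix such $m$.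

**The predecessors.** Let $\alpha_0<\dots<\alpha_{\ell-1}$ be all $<_m$-predecessors of $\beta$, and $\alpha_\ell=\beta$. Thus $h\subseteq\{\alpha_j:j<\ell\}$ and $\ell\le m$. By Lemma 8(a), predecessors of $\alpha_i$ are predecessors of $\beta$; by Lemma 8(b), each $\alpha_j$ with $j<i$ is a predecessor of $\alpha_i$. So the predecessors of $\alpha_i$ are exactly $\alpha_0,\dots,\alpha_{i-1}$. Hence $\alpha_0$ has none, and for $i<\ell$ the ordinal $\alpha_i$ is the largest predecessor of $\alpha_{i+1}$ and $\ell_m(\alpha_i)=i$.

**Choice of $\tau$.** For $i<\ell$ the finite sets $F\cap T_{\alpha_i}$ and $N_i=\{t{\upharpoonright}\alpha_i:t\in H,\ \mathrm{ht}(t)>\alpha_i\}$ are disjoint, because $p\in P$. We want $w_i\subseteq2^m$ with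
$$F\cap T_{\alpha_i}\subseteq u_{\alpha_i}(w_i),\qquad N_i\cap u_{\alpha_i}(w_i)=\emptyset. \tag{5}$$
If $\alpha_i\in h$, let $w_i=\{\varphi_{\alpha_i}(s){\upharpoonright}m:s\in F\cap T_{\alpha_i}\}$; (5) holds because $m$ bits separate the nodes of $(F\cap T_{\alpha_i})\cup N_i$. If $\alpha_i\notin h$, then $F\cap T_{\alpha_i}=\emptyset$ and $w_i=\emptyset$ works. Let $\tau\in I_m$ satisfy $\tau(i)=w_i$ for $i<\ell$.

**Induction.** We show $e(p{\upharpoonright}\alpha_i)\in x^{\alpha_i}_{m,\tau}$ for all $i\le\ell$.

For $i=0$: nodes of $F$ have height in $h$, as $F\subseteq H\cap T_{<\beta}$, and all elements of $h$ are some $\alpha_j$, $j<\ell$, hence $\ge\alpha_0$. So $F\cap T_{<\alpha_0}=\emptyset$, and $p{\upharpoonright}\alpha_0=(\emptyset,H_0)$ for some $H_0$. Since $\alpha_0$ has no $<_m$-predecessor, $e((\emptyset,H_0))\in x^{\alpha_0}_{m,\tau}$. (If $\ell=0$, this is the case $\alpha_0=\beta$.)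

Step from $i$ to $i+1\le\ell$: we claim that $p{\upharpoonright}\alpha_{i+1}\in P_{\alpha_{i+1}}$ is $(\alpha_i,u_{\alpha_i}(w_i))$-good. A node of its first part of height $\ge\alpha_i$ has height in $h\cap[\alpha_i,\alpha_{i+1})\subseteq\{\alpha_i\}$, so it lies in $F\cap T_{\alpha_i}\subseteq u_{\alpha_i}(w_i)$. A node of its second part of height $>\alpha_i$ is $\le$ some $t\in H$ with $\mathrm{ht}(t)>\alpha_i$, so its restriction to $\alpha_i$ is $t{\upharpoonright}\alpha_i\in N_i$, which is not in $u_{\alpha_i}(w_i)$. By (2), $(p{\upharpoonright}\alpha_{i+1}){\upharpoonright}\alpha_i=p{\upharpoonright}\alpha_i$, and $e(p{\upharpoonright}\alpha_i)\in x^{\alpha_i}_{m,\tau}$ by the induction hypothesis. The ultrafilter $x^{\alpha_{i+1}}_{m,\tau}$ was obtained from Lemma 9 with exactly the instruction $u_{\alpha_i}(\tau(\ell_m(\alpha_i)))=u_{\alpha_i}(\tau(i))=u_{\alpha_i}(w_i)$, so it contains $e(p{\upharpoonright}\alpha_{i+1})$.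

For $i=\ell$ we get $e(p)=e(p{\upharpoonright}\beta)\in x^\beta_{m,\tau}$. $\square$

**The embedding.** Let $I=\{(m,\tau):m<\omega,\ \tau\in I_m\}$, a countably infinite set, and for $b\in\mathcal B_\alpha$ put
$$\Phi_\alpha(b)=\{(m,\tau)\in I:b\in x^\alpha_{m,\tau}\}.$$
Each $\Phi_\alpha$ is a homomorphism, since the $x^\alpha_{m,\tau}$ are ultrafilters. We check the hypotheses of Lemma 2; the decomposition is Lemma 6(b). For (i), let $b\in\mathcal B_\alpha$, $\alpha<\beta$. By (4), $\Phi_\alpha(b)$ and $\Phi_\beta(b)$ can differ only at pairs $(m,\tau)$ with $\alpha\not<_m\beta$. There are finitely many such $m$ by Lemma 8(d), and each $I_m$ is finite. For (ii), Lemma 10 gives for $b\neq0$ and almost all $m$ some $\tau$ with $(m,\tau)\in\Phi_\alpha(b)$. So $\mathcal B(T)$ embeds into $\mathcal P(I)/\mathrm{Fin}\cong\mathcal P(\omega)/\mathrm{Fin}$. With Lemma 4 this proves the first sentence of Theorem B.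

## 10. Special trees and $\sigma$-linked algebras

This step proves the second sentence of Theorem B.

**Proposition 11.** $\mathcal B(T)$ is $\sigma$-centered iff it is $\sigma$-linked iff $T$ is special.

*Proof.* **$\sigma$-centered implies $\sigma$-linked.** Centered sets are linked.

**$\sigma$-linked implies $T$ special.** Let $\mathcal B(T)\setminus\{0\}=\bigcup_nC_n$ with $C_n$ linked, and let $f(t)=\min\{n:e((\{t\},\{t\}))\in C_n\}$. If $s<t$, then $(\{s,t\},\{s,t\})\notin P$, so $(\{s\},\{s\})$ and $(\{t\},\{t\})$ are incompatible by (1). Their images are disjoint, and $f(s)\ne f(t)$. So each $f^{-1}(n)$ is an antichain.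

**$T$ special implies $\sigma$-centered.** We color $P$ with countably many colors so that finitely many conditions of one color have their union in $P$. Let $f:T\to\omega$ have antichain fibers, so that $f$ is injective on chains, and let $\varphi:T\to2^\omega$ be injective. For $p=(F,H)\in P$ let
$$N_p=\{s\in T:f(s)\in f[F],\ s\le t\text{ for some }t\in H\}.$$
Then $F\subseteq N_p$. Moreover, $N_p$ is finite: for each of the finitely many $t\in H$, the set $\{s:s\le t\}$ is a chain, so $f$ takes each of the finitely many values in $f[F]$ at most once on it. Choose a clopen $u\subseteq2^\omega$ with $\varphi[F]\subseteq u$ and $\varphi[N_p\setminus F]\cap u=\emptyset$, and give $p$ the color $(f[F],u)$. There are countably many finite subsets of $\omega$ and countably many clopen subsets of $2^\omega$, so countably many colors.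

Let $p=(F,H)$ and $p'=(F',H')$ have the same color, and suppose $s\in F$, $t\in H'$, $s<t$. Then $f(s)\in f[F]=f[F']$, so $s\in N_{p'}$. Since $\varphi(s)\in u$ and $u$ misses $\varphi[N_{p'}\setminus F']$, we get $s\in F'$. But $s<t\in H'$ contradicts $p'\in P$. Hence the union of finitely many conditions of one color is a condition, and it lies below all of them. So for each color $k$ the set $\{b:b\ge e(p)\text{ for some }p\text{ of color }k\}$ is centered, and by density of $e[P]$ these sets cover $\mathcal B(T)\setminus\{0\}$. $\square$

This completes the proof of Theorem B. To contradict $\sigma$-linkedness we need a nonspecial tree within our assumptions, and to do so below every $b\ne0$ we need one with many separate copies of itself.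

## 11. Well-ordered sets of reals and the proof of Theorem A

Let $\sigma\mathbb R$ be the set of all subsets of $\mathbb R$ that are well ordered by the usual order, ordered by end-extension: $s\le t$ iff $s$ is an initial segment of $t$. For example, $\{0\}<\{0,1\}<\{0,1,5\}$, while $\{0,1\}$ and $\{0,2\}$ are incomparable. Let $T=\sigma\mathbb R\setminus\{\emptyset\}$.

**$T$ satisfies the standing assumption.** There is no strictly increasing $\omega_1$-sequence of reals, since rationals picked between consecutive terms would be uncountably many distinct rationals. So every $t\in T$ is countable, and $|T|\le\mathfrak c^\omega=\mathfrak c$. The initial segments of a well-ordered set are well ordered by end-extension, so $T$ is a tree. A countable well-ordered set has only countably many initial segments, so heights are countable. The union of a chain in $T$ is a well-ordered set of reals of which every member of the chain is an initial segment. This union is countable, so it has countably many initial segments, and the chain is countable.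

**Lemma 12 (Kurepa).** $\sigma\mathbb R$ is not special.

*Proof.* Suppose $f:\sigma\mathbb R\to\omega$ has antichain fibers. Then $f$ is injective on chains, so $g(t)=\sum_{s\le t}2^{-f(s)}$ converges, and $g$ is strictly increasing: if $s<t$, the sum for $t$ has the additional positive term $2^{-f(t)}$. The idea is to feed $g$ its own values. Define recursively $t_\alpha=\{g(t_\xi):\xi<\alpha\}$ for $\alpha<\omega_1$. By induction on $\alpha$ we show that $t_\alpha\in\sigma\mathbb R$ and $t_\xi<t_\alpha$ for all $\xi<\alpha$. If this holds below $\alpha$, then for $\eta<\xi<\alpha$ we have $t_\eta<t_\xi$, hence $g(t_\eta)<g(t_\xi)$. So $\langle g(t_\xi):\xi<\alpha\rangle$ is strictly increasing, $t_\alpha$ is well ordered of type $\alpha$, and each $t_\xi=\{g(t_\eta):\eta<\xi\}$ with $\xi<\alpha$ is a proper initial segment of it. Consequently $\langle g(t_\xi):\xi<\omega_1\rangle$ is a strictly increasing $\omega_1$-sequence of reals, a contradiction. $\square$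

*Proof of Theorem A.* Let $\mathcal B=\mathcal B(T)$ for this $T$. It is complete, it is ccc by Lemma 4, and it embeds into $\mathcal P(\omega)/\mathrm{Fin}$ by Section 9. Let $b\neq0$ and suppose that $(\mathcal B{\upharpoonright}b)\setminus\{0\}=\bigcup_nC_n$ with $C_n$ linked. Pick $p=(F,H)\in P$ with $e(p)\le b$, and $r\in\mathbb R$ different from $\min t$ for each of the finitely many $t\in H$. Let $T^r=\{t\in T:\min t=r\}$.

Comparable elements of $T$ have the same minimum, so every $t\in T^r$ is incomparable with every element of $H$. Hence $p_t=p\cup(\{t\},\{t\})\in P$ for $t\in T^r$, and $0\ne e(p_t)\le b$. If $s<t$ in $T^r$, then $p_s,p_t$ are incompatible, since $s$ is chosen by $p_s$ and $t$ is a promise of $p_t$. So $e(p_s)\wedge e(p_t)=0$, and $e(p_s),e(p_t)$ are in no common $C_n$. Therefore $t\mapsto\min\{n:e(p_t)\in C_n\}$ splits $T^r$ into countably many antichains, and $T^r$ is special.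

But the map $t\mapsto t\setminus\{r\}$ is an isomorphism of $T^r$ onto the well-ordered subsets of $(r,\infty)$, with $\emptyset$ included, ordered by end-extension. An order isomorphism $(r,\infty)\cong\mathbb R$ carries this to $\sigma\mathbb R$. So $\sigma\mathbb R$ would be special, contradicting Lemma 12. With $b=1$ we see that $\mathcal B$ is not $\sigma$-linked, hence not $\sigma$-centered. $\square$

## 12. The Stone space of $\mathcal B$ and the answer to Dow's question

In ZFC every $\sigma$-centered algebra embeds into $\mathcal P(\omega)/\mathrm{Fin}$ (Proposition 1(a)), and the algebra of Theorem A is complete, embeds, and is not $\sigma$-centered. So in every model of ZFC the "only if" direction of the statement in Dow's question fails. The statement is refuted by ZFC; if ZFC is consistent, the statement is not consistent with ZFC.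

For the topological form, let $K$ be the Stone space of the algebra $\mathcal B$ of Theorem A. By Section 2, $K$ is compact, extremely disconnected, and a continuous image of $\omega^*$; it is ccc because $\mathcal B$ is. Moreover, no nonempty open subspace of $K$ is separable. Such a subspace contains a nonempty clopen set $[b]$, and an open subspace of a separable space is separable. If $\{z_n\}$ were dense in $[b]$, the sets $\{c\le b:c\in z_n\}$ would be centered and cover $(\mathcal B{\upharpoonright}b)\setminus\{0\}$, so $\mathcal B{\upharpoonright}b$ would be $\sigma$-centered, hence $\sigma$-linked, against Theorem A. In particular $K$ is an extremely disconnected compact nonseparable continuous image of $\omega^*$, and it exists in ZFC.
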